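# GREEDY in the Cinderella game: a gap of order $\ln n$

## 1. Levels in the product $H\times K_m$

Take a finite graph $H$ with at least one vertex and an integer $m\ge 2$. Make $m$ copies of the vertex set, called *levels*, and join two vertices when they lie in different levels and their $H$-coordinates are adjacent. Precisely, $H\times K_m$ has vertex set $V(H)\times\{1,\dots,m\}$, and
$$(h,i)\sim(h',j)\quad\Longleftrightarrow\quad hh'\in E(H)\ \text{ and }\ i\ne j .$$
Finally add one new vertex $z$ adjacent to everything. A vertex adjacent to all others is called *universal*, and the resulting graph is the *cone* over $H\times K_m$.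

All graphs are finite, undirected and simple. An *independent set* is a set of pairwise nonadjacent vertices (the empty set counts), and $\alpha$ is the largest size of one. For a set $D$ of vertices, $N(D)$ is the set of vertices with a neighbor in $D$, and $N[D]=D\cup N(D)$.

Each level $V(H)\times\{i\}$ is an independent set of size $|V(H)|$. When is there no larger one?

**Lemma 1.** For every graph $H$ and every $m\ge2$,
$$\alpha(H\times K_m)=\max_{D}\bigl(|V(H)|-|N[D]|+m|D|\bigr),$$
where $D$ runs over the independent sets of $H$. In particular the levels are maximum independent sets if and only if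
$$|N[D]|\ge m|D|\quad\text{for every independent } D\subseteq V(H). \tag{1}$$

*Proof.* For "$\ge$", take an independent $D$ and consider $D\times\{1,\dots,m\}$ together with $(V(H)\setminus N[D])\times\{1\}$. Vertices of $D$ are pairwise nonadjacent in $H$, nothing outside $N[D]$ is adjacent to $D$, and two vertices of the same level are never adjacent. So this set is independent, and its size is $m|D|+|V(H)|-|N[D]|$.

For "$\le$", let $I$ be independent in $H\times K_m$. Put $I_i=\{h:(h,i)\in I\}$, let $U=\bigcup_i I_i$, and let $D$ be the set of $h$ lying in at least two of the sets $I_i$. Suppose $h\in D$ and $h'\in U$ were adjacent in $H$, with $h'\in I_j$, say. Since $h$ lies in two of the sets, we can choose $i\ne j$ with $h\in I_i$. Then $(h,i)\sim(h',j)$, a contradiction. So no vertex of $D$ is adjacent to a vertex of $U$. As $D\subseteq U$, the set $D$ is independent, and $U\setminus D\subseteq V(H)\setminus N[D]$. A vertex of $U\setminus D$ is counted once in $|I|$ and a vertex of $D$ at most $m$ times, so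
$$|I|\le |U\setminus D|+m|D|\le|V(H)|-|N[D]|+m|D| .$$
The last sentence of the lemma follows because $D=\emptyset$ gives the value $|V(H)|$. $\square$

Three small cases. For $H=K_3$, $m=3$, condition (1) says $3\ge3$, and indeed in $K_3\times K_3$ an independent set lies in one row or one column, so $\alpha=3$. For $H=C_5$, $m=2$, single vertices give $3\ge2$ and nonadjacent pairs give $5\ge4$, so (1) holds; the product is the $10$-cycle, with $\alpha=5$. For $H=C_5$, $m=3$, a nonadjacent pair gives $5<6$, so (1) fails and there is an independent set of size $6$.

Here is what the object is for. We shall play a game on the cone in which a natural strategy, GREEDY, always empties a heaviest independent set. Condition (1) says that no independent set beats a level, and this lets an opponent dictate GREEDY's moves. If in addition $H$ has no short cycles, then every small set of vertices of $H\times K_m$ induces a bipartite graph, and a cleverer player can exploit this at almost no cost. The same graph is hard for GREEDY and easy for the clever player.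

## 2. The Cinderella game and a conjecture about GREEDY

The game is played on a graph $G=(V,E)$ with $V\ne\emptyset$. Every vertex holds a bucket of capacity $B$, and all buckets start empty. An edge means that the two buckets are incompatible. In each round:

1. the Stepmother distributes one liter of water among the buckets, that is, she adds nonnegative amounts of total $1$;
2. Cinderella empties all buckets of some independent set of $G$.

We write $x_v$ for the contents at the start of a round, $y_v$ for the contents after the Stepmother's move, and $x(S)=\sum_{v\in S}x_v$, $y(S)=\sum_{v\in S}y_v$. The Stepmother wins if some $y_v>B$ occurs. Cinderella wants to avoid an overflow forever.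

**Definition (bucket number).** $\text{bucket}'(G)$ is the infimum of all $B$ for which Cinderella has a strategy that avoids overflow forever, and $\text{bucket}(G)=\text{bucket}'(G)-1$.

**Definition (GREEDY).** GREEDY empties, in every round, an independent set of maximum weight with respect to the current contents $y_v$. Ties may be broken arbitrarily, hence adversarially. Let $B^*$ be the infimum of all $B$ such that GREEDY avoids overflow forever against every Stepmother strategy and for every way of choosing among maximum weight independent sets. Then $\text{g-bucket}(G)=B^*-1$.

Clearly $\text{g-bucket}(G)\ge\text{bucket}(G)$. Write $\omega(G)$ for the clique number and $\chi(G)$ for the chromatic number, i.e. the least number of independent sets whose union is $V$. Let $\mathcal H\langle k\rangle=1+\frac12+\dots+\frac1k$ and $\mathcal H\langle0\rangle=0$. Recall $\ln k\le\mathcal H\langle k\rangle\le1+\ln k$ for $k\ge1$.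

The slides "The Cinderella game on holes and anti-holes" (https://kam.mff.cuni.cz/conferences/wg2011/files/slides/bucketgame.pdf) are the source of the following conjecture: *there is an absolute constant $C$ with $\text{g-bucket}(G)-\text{bucket}(G)\le C$ for every graph $G$.* Among the facts listed with it are: $\text{bucket}(G)\ge\mathcal H\langle\omega(G)-1\rangle$ for every $G$; $\text{bucket}(G)=\text{g-bucket}(G)=\mathcal H\langle\omega(G)-1\rangle$ for every perfect $G$; and $\text{g-bucket}(C_{2m+1})=1+\frac1m2^{-m}$ for $m\ge1$. So on perfect graphs the gap is $0$, and on $C_5$ it is at most $\frac18$, because $\text{bucket}(C_5)\ge\mathcal H\langle1\rangle=1$.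

The conjecture is false: the gap is unbounded, even among graphs with $\text{bucket}(G)\le\frac32+\varepsilon$, and the maximum gap over $n$-vertex graphs is $(1+o(1))\ln n$. We shall prove three statements.

**Theorem 1.** For every $m\ge2$ there is a graph $G$ with $\text{g-bucket}(G)\ge\mathcal H\langle m\rangle$ and $\text{bucket}(G)\le6$. Hence no constant $C$ as in the conjecture exists. The lower bound on GREEDY holds for every tie-breaking rule.

**Theorem 2.** Every graph satisfies $\text{g-bucket}(G)\le\mathcal H\langle\chi(G)-1\rangle$, hence
$$\text{g-bucket}(G)-\text{bucket}(G)\le\mathcal H\langle\chi(G)-1\rangle-\mathcal H\langle\omega(G)-1\rangle .$$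
For every $k\ge3$ and $\varepsilon>0$ there is a graph $G$ with $\omega(G)=3$, $\chi(G)=k$, $\text{g-bucket}(G)=\mathcal H\langle k-1\rangle$ and $\frac32\le\text{bucket}(G)\le\frac32+\varepsilon$.

So the general bound on the gap is best possible up to an arbitrarily small $\varepsilon$ for $\omega=3$ and every $\chi\ge3$.

**Theorem 3.** Let $\Delta(n)$ be the supremum of $\text{g-bucket}(G)-\text{bucket}(G)$ over $n$-vertex graphs. Then $\Delta(n)=(1+o(1))\ln n$.

All upper-bound arguments below use only that *at most* one liter is added per round.

## 3. Cliques by hand

If $G$ has no edges, Cinderella empties everything every round, so $B=1$ suffices. No $B<1$ does, since the first liter may go into one bucket. So $\text{bucket}(G)=0$.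

For $G=K_2$, let Cinderella empty the fuller bucket. If the total is at most $1$ at the start of a round, it is at most $2$ after the Stepmother's move and at most $1$ after the emptying. So always $y_v\le2$ and $\text{bucket}(K_2)\le1$. The matching lower bound is the case $\omega=2$ of the next statement. Its proof is the model for everything the Stepmother does later.

**Proposition 1.** Every graph satisfies $\text{bucket}(G)\ge\mathcal H\langle\omega(G)-1\rangle$.

*Proof.* Let $K$ be a clique with $k=\omega(G)$ vertices. Cinderella empties at most one bucket of $K$ per round.

*Leveling.* Let $s_0=0$ and $s_{t+1}=\frac{(k-1)s_t+1}{k}$, an increasing sequence with limit $1$. The Stepmother arranges that after her move in round $t\ge1$ every bucket of $K$ holds at least $s_t$. Given this for round $t$ (for $t=0$ it is trivial), after Cinderella's move at least $k-1$ of the buckets still hold at least $s_t$. The Stepmother adds $s_{t+1}-s_t$ to each of $k-1$ such buckets and $s_{t+1}$ to the last one. The total is $ks_{t+1}-(k-1)s_t=1$.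

*Concentrating.* After round $T$, some $k-1$ buckets hold at least $s_T$. She adds $\frac1{k-1}$ to each. At least $k-2$ of them survive, and she adds $\frac1{k-2}$ to each of $k-2$ survivors, and so on down to a single bucket, which then holds at least $s_T+\mathcal H\langle k-1\rangle$. As $T\to\infty$ this tends to $1+\mathcal H\langle k-1\rangle$. So Cinderella loses for every $B<1+\mathcal H\langle k-1\rangle$. $\square$

## 4. Why large chromatic number alone does not trap GREEDY

The bound in Theorem 2 shows that a large gap needs $\chi$ large. If $\omega$ is bounded, this is also all that the bound asks for. The sensible first attempt is therefore: take a graph $F$ with small $\omega$ and a partition into $m=\chi(F)$ independent sets $V_1,\dots,V_m$, add a universal vertex $z$, and repeat the proof of Proposition 1 with the classes $\{z\},V_1,\dots,V_m$ in the role of the $m+1$ clique vertices. Class $V_i$ plays a clique vertex whose water is spread thinly over many buckets. The class $\{z\}$ is there so that the concentration at the end happens in one bucket.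

This breaks when GREEDY moves. GREEDY has no reason to empty one of our classes: it may find a heavier independent set mixing several classes. For the strategy to work we want a distribution in which all classes weigh the same and no independent set weighs more.

**Definition (balanced).** A graph $F$ is *$m$-balanced* if its vertex set has a partition into independent sets $V_1,\dots,V_m$ and there is $w:V(F)\to[0,\infty)$ with
$$w(V_i)=1\ (1\le i\le m),\qquad w(I)\le1\ \text{ for every independent set } I .\tag{2}$$

The clique $K_m$ with $w\equiv1$ is $m$-balanced. By Lemma 1, so is $H\times K_m$ with $w\equiv1/|V(H)|$ whenever $H$ satisfies (1). But $C_5$ with $\chi=3$ is not $3$-balanced. Indeed $w(V)$ would be $3$, while the five independent sets consisting of two vertices at distance $2$ cover every vertex exactly twice, so (2) would give $6=2w(V)\le5$. Being $m$-balanced forces $\chi(F)=m$ (a covering by fewer than $m$ independent sets would give $w(V)<m$), and $C_5$ shows that the converse fails.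

## 5. Balanced colorings drive GREEDY to $\mathcal H\langle m\rangle$

**Lemma 2.** Let $F$ be $m$-balanced, $m\ge1$, and let $G$ be $F$ plus a universal vertex $z$. Then $\text{g-bucket}(G)\ge\mathcal H\langle m\rangle$, for every tie-breaking rule. The same holds if isolated vertices are added to $G$.

Here is the attack on the cone over $K_3\times K_3$, ignoring ties. Suppose $z$ and each of the three levels hold $1$, so each bucket in a level holds $\frac13$. GREEDY empties $V_3$. The Stepmother brings $z,V_1,V_2$ to $\frac43$ each, GREEDY empties $V_2$, she brings $z,V_1$ to $\frac{11}6$, GREEDY empties $V_1$, and she brings $z$ to $\frac{17}6=1+\mathcal H\langle3\rangle$. No bucket of $F$ ever holds more than $\frac{11}{18}$: GREEDY spent all its moves on harmless thin water. What remains is to deal with ties, and the remedy is to make the class that should go next slightly heavier.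

*Proof.* **Step 1: configurations.** We fix the states that the Stepmother will steer through. Fix $\theta>0$ and put $g_i=1+i\theta$ and $G_j=\sum_{i=0}^jg_i$. For $W>0$ and $0\le j\le m$, *configuration* $(W,j)$ is the following state: $z$ contains $Wg_0=W$; each $v\in V_i$ with $1\le i\le j$ contains $Wg_iw(v)$; all other buckets are empty. Its total is $W\bigl(g_0+\sum_{i=1}^jg_iw(V_i)\bigr)=WG_j$.

**Step 2: GREEDY's move is forced.** We show that in configuration $(W,j)$ with $j\ge1$, GREEDY empties $V_j$ and no other nonempty bucket. Let $J$ be an independent set of $G$. If $z\in J$, then $J$ contains no vertex of $F$, and its weight is $W<Wg_j$. If $z\notin J$, let $I=J\cap V(F)$, which is independent in $F$. The weight of $J$ is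
$$W\sum_{i=1}^{j}g_iw(I\cap V_i)\ \le\ Wg_j\sum_{i=1}^{j}w(I\cap V_i)\ \le\ Wg_jw(I)\ \le\ Wg_j .$$
The value $Wg_j$ is attained by $V_j$, so it is the maximum. If $J$ attains it, equality holds throughout. Since $g_i<g_j$ for $i<j$, equality in the first step forces $w(I\cap V_i)=0$ for all $i<j$. Then the sum in the middle is $w(I\cap V_j)$, and it must equal $1=w(V_j)$. So $J$ contains every nonempty bucket of $V_j$ and no other nonempty bucket. Isolated vertices are empty in these states and do not matter.

Consequently, if GREEDY moves in $(W,j)$ with $j\ge1$, the state left behind is exactly configuration $(W,j-1)$, with total $WG_{j-1}$.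

**Step 3: leveling.** The Stepmother brings $W$ close to $1/g_m$ with all classes present. Put $W_0=0$ and $W_{t+1}=(W_tG_{m-1}+1)/G_m$. Since $G_m-G_{m-1}=g_m$, the fixed point of this recursion is $1/g_m$, and $W_t$ increases to it. In round $t\ge1$ the Stepmother produces configuration $(W_t,m)$. For $t=1$ she starts from empty buckets and adds $W_1G_m=1$. Once $(W_t,m)$ has been produced, GREEDY leaves $(W_t,m-1)$. Passing to $(W_{t+1},m)$ requires only nonnegative additions because $W_{t+1}\ge W_t$, and their total is $W_{t+1}G_m-W_tG_{m-1}=1$.

**Step 4: concentrating.** After $(W_T,m)$ GREEDY leaves $(W_T,m-1)$. For $j=m-1,m-2,\dots,0$ in turn the state is $(W',j)$ for the current $W'$, and the Stepmother passes to $(W'+\frac1{G_j},j)$. All contents grow, and the total added is exactly $\frac1{G_j}G_j=1$. If $j\ge1$, GREEDY then empties $V_j$. At $j=0$, bucket $z$ contains, after her move,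
$$W_T+\sum_{j=0}^{m-1}\frac1{G_j}.$$

**Step 5: limits.** As $T\to\infty$ and then $\theta\to0$, we have $W_T\to1/g_m\to1$ and $G_j\to j+1$. So these contents tend to $1+\sum_{j=0}^{m-1}\frac1{j+1}=1+\mathcal H\langle m\rangle$. Hence GREEDY fails for each $B<1+\mathcal H\langle m\rangle$, however ties are broken. $\square$

## 6. A sparse graph satisfying the expansion condition

We now need $H$ satisfying (1) with no short cycles. The *girth* of a graph is the length of its shortest cycle ($\infty$ for a forest). We also bound the maximum degree. This is not needed for Theorem 1, but it is for Theorem 2.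

**Lemma 3.** For all $m\ge2$ and $g\ge3$ there is a graph $F=F_{m,g}$ such that

(a) $F$ is $m$-balanced;

(b) every induced subgraph of $F$ on at most $g$ vertices is bipartite;

(c) $F$ has maximum degree at most $256m^3$ and at least one edge.

*Proof.* The usual random graph has large girth after a few deletions and a small independence number. But (1) is more demanding: already for $D=\{h\}$ it says that $h$ has degree at least $m-1$, and a sparse random graph may have vertices of smaller degree. The remedy is to delete the worst violator of (1) together with its neighborhood.

**Step 1: a sparse graph with small independence number.** We find $H_0$ with girth greater than $g$, maximum degree at most $256m^2$, and $\alpha(H_0)<|V(H_0)|/m$. Let $c=16m^2$ and take the random graph on $M$ vertices in which each pair is an edge independently with probability $p=c/M$, with $M$ large.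

* *Short cycles.* There are at most $M^i$ possible cycles of length $i$, each present with probability $p^i$. So the expected number of cycles of length at most $g$ is at most $\sum_{i=3}^g(Mp)^i\le gc^g$. By Markov's inequality, with probability at least $\frac34$ there are at most $4gc^g$ of them, and this is at most $M/8$ for $M$ large.
* *Large degrees.* The expected number of edges is at most $\binom M2\frac cM\le cM/2$. So with probability at least $\frac34$ there are at most $2cM$ edges. Then the degrees sum to at most $4cM$, and at most $4cM/(16c)=M/4$ vertices have degree greater than $16c$.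
* *Independent sets.* Let $k=\lceil M/(2m)\rceil$; for $M$ large, $k-1\ge M/(4m)$. If $\alpha\ge M/(2m)$, some $k$-set is independent. Since $1-p\le e^{-p}$ and
$$\frac{pk(k-1)}2\ge\frac12\cdot\frac{16m^2}{M}\cdot\frac{M}{2m}\cdot\frac M{4m}=M,$$
we get $\Pr[\alpha\ge M/(2m)]\le2^Me^{-pk(k-1)/2}\le2^Me^{-M}<\frac14$ for $M$ large.

The three failure probabilities sum to less than $1$, so some graph has all three properties. Delete one vertex from each cycle of length at most $g$, and all vertices of degree greater than $16c=256m^2$. At most $M/8+M/4$ vertices go, so more than $M/2$ remain. No short cycle and no large degree remains, and deletion does not increase the independence number. Hence $\alpha(H_0)<M/(2m)<|V(H_0)|/m$.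

**Step 2: trimming to obtain (1).** We find a nonempty induced subgraph $H$ of $H_0$ satisfying (1). Among the independent sets of $H_0$, including $\emptyset$, let $D$ maximize $m|D|-|N[D]|$, with $N[\cdot]$ taken in $H_0$. The maximum is at least $0$, the value at $\emptyset$. Let $H=H_0-N[D]$.

If $H$ were empty, then $|N[D]|=|V(H_0)|$ and so $m|D|\ge|V(H_0)|$, contradicting $\alpha(H_0)<|V(H_0)|/m$.

Let $D'$ be independent in $H$. No vertex of $D'$ lies in $N[D]$, so $D\cup D'$ is independent in $H_0$ and $|D\cup D'|=|D|+|D'|$. Moreover $N[D\cup D']$ is the disjoint union of $N[D]$ and the part of $N[D']$ outside $N[D]$, and the latter is $N_H[D']$. By maximality of $D$,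
$$m|D|+m|D'|-|N[D]|-|N_H[D']|\le m|D|-|N[D]|,$$
that is, $m|D'|\le|N_H[D']|$. This is (1) for $H$.

**Step 3: the product.** Let $F=H\times K_m$ with levels $V_1,\dots,V_m$ and $w\equiv1/|V(H)|$. We verify (a), (b), (c).

(a) $w(V_i)=1$, and by Lemma 1 and (1) every independent $I$ has $|I|\le|V(H)|$, i.e. $w(I)\le1$.

(b) The projection $(h,i)\mapsto h$ maps edges of $F$ to edges of $H$. The image of at most $g$ vertices is a set of at most $g$ vertices of $H$. It induces a subgraph without cycles, since $H$ has girth greater than $g$. A forest has a proper $2$-coloring; give each vertex of $F$ the color of its projection. Adjacent vertices of $F$ have adjacent projections, so this is a proper $2$-coloring.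

(c) The degree of $(h,i)$ is $(m-1)\deg_H(h)\le(m-1)256m^2\le256m^3$. For any $h\in V(H)$, (1) gives $|N_H[\{h\}]|\ge m\ge2$, so $H$ has an edge $hh'$, and $(h,1)\sim(h',2)$ in $F$. $\square$

## 7. Alternating two kinds of rounds: proof of Theorem 1

Let $F=F_{m,2m+1}$ and let $G$ be $F$ plus a universal vertex $z$. By Lemma 2, $\text{g-bucket}(G)\ge\mathcal H\langle m\rangle$ for every tie-breaking rule. We show $\text{bucket}(G)\le6$.

The attack of Section 5 raises $z$ because GREEDY keeps fighting thin water. A better Cinderella uses half of her rounds to keep the total water at $O(m)$. Then only $O(m)$ buckets can hold more than one liter, these induce a graph with a $3$-coloring, and in the other half of the rounds she fights only the water above level $1$, as if $G$ were $3$-colorable.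

**The strategy.** Put $k=m+1$. The classes $\{z\},V_1,\dots,V_m$ form a $k$-coloring of $G$.

* In odd rounds, empty the heaviest of these $k$ classes.
* In even rounds, let $e_v=(y_v-1)^+$, where $t^+=\max(t,0)$, and $Q=\{v:y_v>1\}$. Take a proper $3$-coloring of $G[Q]$ and empty a color class of maximum $e$-weight.

**Step 1: total water, and why the $3$-coloring exists.** We claim that $x(V)\le2k-1$ at the start of each odd round. This holds initially. If it holds, then $y(V)\le2k$ in that round, and emptying the heaviest of $k$ classes leaves at most $(1-\frac1k)2k=2k-2$. In the next even round $y(V)\le2k-1$, and so at most $2k-1$ is left for the next odd round.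

So in each even round $y(V)\le2k-1=2m+1$, and hence $|Q|\le2m+1$. By Lemma 3(b), $F[Q\setminus\{z\}]$ is bipartite. A third color for $z$, if $z\in Q$, gives a proper $3$-coloring of $G[Q]$.

**Step 2: excess.** Let $E$ be the sum of $(\text{contents}-1)^+$ over all buckets. Since $(s+r-1)^+\le(s-1)^++r$ for $r\ge0$, one liter increases $E$ by at most $1$, and emptying never increases it. We claim $E\le4$ at the start of odd rounds. It is $0$ initially. If $E\le4$, then it is at most $5$ after the odd round and at most $6$ before Cinderella's move in the next even round. All of it sits on $Q$, so the chosen class carries at least a third of it, and at most $\frac23\cdot6=4$ remains.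

So the excess never exceeds $6$, and $y_v\le7$ always. Hence $\text{bucket}'(G)\le7$ and $\text{bucket}(G)\le6$. The gap is at least $\mathcal H\langle m\rangle-6$, which is unbounded as $m\to\infty$. $\blacksquare$

## 8. The chromatic upper bound for GREEDY

This is the first part of Theorem 2. GREEDY compares its set with every independent set, so it controls unions of independent sets of every size at once.

Let $k=\chi(G)$. If $k=1$, a maximum weight independent set contains all nonempty buckets, so GREEDY empties everything and $\text{g-bucket}(G)=0=\mathcal H\langle0\rangle$. Let $k\ge2$ and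
$$b_j=j\Bigl(1+\sum_{i=j+1}^{k-1}\frac1i\Bigr)\qquad(1\le j\le k-1).$$
Then $b_{k-1}=k-1$, $b_1=\mathcal H\langle k-1\rangle$, and for $j\le k-2$
$$\frac j{j+1}(1+b_{j+1})=\frac j{j+1}+j\Bigl(1+\sum_{i=j+2}^{k-1}\frac1i\Bigr)=b_j .\tag{3}$$

**Claim.** At the start of each round, $x(V)\le k-1$, and $x(U)\le b_j$ whenever $U$ is a union of $j$ independent sets, $1\le j\le k-1$.

*Proof.* Initially everything is $0$. Assume the claim at the start of a round and let $S$ be the set that GREEDY empties, so $y(S)\ge y(I)$ for every independent $I$.

The whole vertex set is a union of $k$ independent sets, so $y(S)\ge y(V)/k$. The new total is at most $(1-\frac1k)y(V)\le(1-\frac1k)k=k-1=b_{k-1}$. This gives the first statement and the case $j=k-1$.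

Let $j\le k-2$ and let $U$ be a union of $j$ independent sets. Then $U\cup S$ is a union of $j+1$ independent sets, so $y(S)\ge y(U\cup S)/(j+1)$. Also $y(U\cup S)\le1+b_{j+1}$ by the assumption. The new content of $U$ is
$$y(U\cup S)-y(S)\le\frac j{j+1}y(U\cup S)\le\frac j{j+1}(1+b_{j+1})=b_j$$
by (3). $\square$

For single vertices ($j=1$) we get $x_v\le\mathcal H\langle k-1\rangle$, hence $y_v\le1+\mathcal H\langle k-1\rangle$, and $\text{g-bucket}(G)\le\mathcal H\langle\chi(G)-1\rangle$. With Proposition 1 this yields the bound on the gap stated in Theorem 2.

## 9. Clearing high and thin water in one move: $\text{bucket}(G)\le\frac32+\varepsilon$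

**The graph.** Given $k\ge3$ and $\varepsilon>0$, put
$$m=k-1\ge2,\quad d=256m^3,\quad L=d+2\ (\ge m),\quad g\ge\max\Bigl(3,\frac{2L+2}\varepsilon\Bigr)\text{ an integer},$$
let $F=F_{m,g}$ and let $G$ be $F$ plus a universal vertex $z$. Since $g\ge3$, any three vertices of $F$ induce a bipartite graph, so $F$ has no triangle. It has an edge, so $\omega(G)=3$, and Proposition 1 gives $\text{bucket}(G)\ge\mathcal H\langle2\rangle=\frac32$. Clearly $\chi(G)\le m+1$. By Lemma 2 and Section 8,
$$\mathcal H\langle m\rangle\le\text{g-bucket}(G)\le\mathcal H\langle\chi(G)-1\rangle\le\mathcal H\langle m\rangle .$$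
So $\text{g-bucket}(G)=\mathcal H\langle k-1\rangle$, and, $\mathcal H$ being strictly increasing, $\chi(G)=m+1=k$. It remains to show $\text{bucket}(G)\le\frac32+\varepsilon$.

**Where alternation is too expensive.** If Cinderella could spend every round on the excess above a level $\varepsilon$, a good bound would follow. The excess splits into three parts (two color classes of the high buckets of $F$, and $z$). If the parts sum to at most $3$ and she removes the largest, at most $2$ remains, and no remaining part exceeds $\frac32$. Then the next liter brings the sum back to at most $3$. But such a strategy does not keep the total water in $F$ bounded, and that bound is needed for the high buckets to be few. In Section 7 half the rounds went into it, which doubles the inflow between two excess rounds. The way out is to do both at once. When she empties a color class $A$ of the high buckets, she can also empty everything in one class $V_i$ that is not adjacent to $A$. The bounded degree ensures that the water lost in $N(A)$ is comparable to the water in $A$. When she empties $z$ nothing can be added, since $z$ is universal. So rounds on $z$ must not be consecutive.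

**The strategy.** After the Stepmother's move let $e_v=(y_v-\varepsilon)^+$ and $Q=\{v\in V(F):y_v>\varepsilon\}$. If $|Q|\le g$ (verified in Step 1), $F[Q]$ is bipartite. Write $Q=A\sqcup B$ with $A,B$ independent and $e(A)\ge e(B)$.

* *Z-round*: empty $\{z\}$.
* *F-round*: empty $S=A\cup(V_i\setminus N(A))$, with $N(A)$ taken in $F$ and $i$ maximizing $y(V_i\setminus N[A])$. This set is independent: $A$ and $V_i$ are, and no vertex of $V_i\setminus N(A)$ has a neighbor in $A$.

The rule: play a Z-round if the previous round was not a Z-round (the first round counts as such), $e_z>0$ and $e_z\ge e(A)$. Otherwise play an F-round.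

**Step 1: water in $F$.** We show that each F-round removes at least the fraction $1/L$ of the water in $F$, and deduce $|Q|\le g$. In an F-round let $Y=y(V(F))$ and $a=y(A)$. Let $u\in N(A)$. Then $u\notin A$, since $A$ is independent. We have $y_u\le\varepsilon+e_u$, and $e_u>0$ only if $u\in Q\setminus A=B$. Since $|N(A)|\le d|A|$ and $\varepsilon|A|\le a$,
$$y(N(A))\le\varepsilon|N(A)|+e(B)\le da+e(B)\le da+e(A)\le(d+1)a .$$
So the water in $F$ outside $N[A]$ is at least $Y-(d+2)a$, and the best of the $m$ classes holds at least $\frac1m$ of it. Since $y(S)=y(A)+y(V_i\setminus N[A])$,
$$y(S)\ge a+\frac1m\bigl(Y-(d+2)a\bigr)^+ .$$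
If $a\ge Y/(d+2)$, this is at least $Y/(d+2)=Y/L$. If $0\le a\le Y/(d+2)$, the right side is linear in $a$ with values $Y/m$ and $Y/(d+2)$ at the two ends, and both are at least $Y/L$ because $L=d+2\ge m$. So $y(S)\ge Y/L$.

Now we claim that the content of $F$ is at most $2L$ after each F-round and at most $2L+1$ after each Z-round. It is $0$ initially, and we argue inductively. A Z-round is preceded by an F-round or by nothing, so after it the content is at most $2L+1$. In an F-round the content before Cinderella's move is at most $2L+2$ in all cases, and after it at most
$$\Bigl(1-\frac1L\Bigr)(2L+2)=2L-\frac2L\le2L .$$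
So always $y(V(F))\le2L+2$, hence $|Q|\le(2L+2)/\varepsilon\le g$. The bound in each round rests only on earlier rounds, so the strategy is well defined.

**Step 2: excess.** We claim that at the start of each round, with $e_v=(x_v-\varepsilon)^+$, we have $\sum_{v\in V(G)}e_v\le2$ and each $e_v\le\frac32$. Assume this at the start of a round; it is clear at the start of the game. After the Stepmother's move let
$$a'=e(A)\ \ge\ b'=e(B),\qquad\zeta=e_z .$$
All excess in $F$ sits on $Q=A\sqcup B$, so $a'+b'+\zeta\le3$. There are three cases.

* *Z-round.* Here $\zeta\ge a'\ge b'$. The largest of three numbers with sum at most $3$ disappears. What remains is $a'+b'\le\frac23(a'+b'+\zeta)\le2$. Each remaining vertex has excess at most $a'\le\frac{a'+\zeta}2\le\frac32$.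
* *F-round with $a'\ge\zeta$.* Now $a'$ is the largest of the three, and $A\subseteq S$, so at most $b'+\zeta\le2$ remains. Each remaining vertex has excess at most $\max(b',\zeta)$. This maximum is at most $a'$ and its sum with $a'$ is at most $3$, so it is at most $\frac32$.
* *F-round with $a'<\zeta$.* Then $\zeta>0$ and $e_z\ge e(A)$. As a Z-round was not played, the rule says that the previous round was a Z-round. So $z$ was empty at the start of this round, $y_z\le1$ and $\zeta\le1$. At most $b'+\zeta\le2\zeta\le2$ remains, and each remaining vertex has excess at most $\max(b',\zeta)=\zeta\le1$.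

This proves the claim. So $x_v\le\frac32+\varepsilon$ at the start of each round and $y_v\le\frac52+\varepsilon$ always. Hence $\text{bucket}(G)\le\frac32+\varepsilon$. $\blacksquare$

## 10. Theorem 3: the upper bound, and a smaller balanced graph

The upper bound is immediate from Theorem 2: for an $n$-vertex graph,
$$\text{g-bucket}(G)-\text{bucket}(G)\le\mathcal H\langle\chi(G)-1\rangle\le\mathcal H\langle n-1\rangle\le1+\ln n .\tag{4}$$

For the lower bound we need a gap of about $\ln m$ on only $m^{1+o(1)}$ vertices. Lemma 3 as proved is far too wasteful: its Step 1 asks for $M\ge32gc^g$, and with $g=2m+1$, $c=16m^2$ the resulting bound on the number of vertices is larger than any power of $m$. We therefore give up local bipartiteness. A random $m$-partite graph with small parts is still balanced, and in it a set of $t$ vertices can be properly colored with a number of colors that drops as $t$ drops.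

**Parameters.** Fix $\delta\in(0,1)$. Let $m$ be large, depending on $\delta$, and put
$$N=\lceil m^\delta\rceil,\quad n_0=mN,\quad p=\frac{32\ln m}N,\quad\eta=\frac\delta{12},\quad R_t=\max\Bigl(\frac2\eta,\ 2tpn_0^\eta\Bigr)\ \ (t>0\text{ real}).$$
Then $N\le2m^\delta$, $n_0\le2m^{1+\delta}\le m^3$, and $p\le1$ for $m$ large. Let $F$ be the random $m$-partite graph with parts $V_1,\dots,V_m$ of size $N$, each pair of vertices in different parts being joined independently with probability $p$.

**(P1) With probability $1-o(1)$, every independent set of $F$ has at most $N$ vertices.** This will make $F$ balanced. If it fails, there is an independent $I$ with $|I|=N+1$. Let $q=\max_i|I\cap V_i|$ and $b=N+1-q$. Since $q\le N$, $b\ge1$.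

*Case $b\le N/2$.* Let $i$ attain $q$. There are no edges between $I\setminus V_i$, of size $b$, and $I\cap V_i$, of size $N+1-b\ge N/2$, and all these pairs lie in different parts. There are $m$ choices for $i$, at most $n_0^b$ for $I\setminus V_i$, and $\binom N{N+1-b}=\binom N{b-1}\le N^{b-1}$ for $I\cap V_i$. As $pN/2=16\ln m$, the probability that this case occurs is at most
$$\sum_{b\ge1}m\,n_0^b\,N^{b-1}e^{-pbN/2}\le\sum_{b\ge1}m\cdot m^{6b}\cdot m^{-16b}=o(1).$$

*Case $b>N/2$.* We split the index set into two groups such that $I$ has at least $(N+1)/4$ vertices in each. If $q\ge(N+1)/4$, take one part attaining $q$ against all others, which contain $b>N/2\ge(N+1)/4$ vertices of $I$. If $q<(N+1)/4$, add parts one at a time until the number of vertices of $I$ first reaches $(N+1)/4$. It is then below $(N+1)/2$, so more than $(N+1)/2$ vertices lie in the other parts. Hence there are two sets of size $r=\lceil(N+1)/4\rceil$, lying in disjoint groups of parts, with no edges between them. There are at most $n_0^{2r}$ such pairs of sets, and $pr\ge pN/4=8\ln m$, so the probability is at most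
$$n_0^{2r}e^{-pr^2}\le\bigl(m^6e^{-pN/4}\bigr)^r=m^{-2r}=o(1).$$

**(P2) With probability $1-o(1)$, every $T\subseteq V(F)$ with $|T|=t\ge1$ spans fewer than $R_tt$ edges.** This will color small sets cheaply. Write $R=R_t$ and $s=\lceil Rt\rceil$. A violating $t$-set contains some $s$ pairs that are all edges. By $\binom us\le(eu/s)^s$ with $u=\binom t2\le t^2/2$ (if $s>\binom t2$ there is no violating set), and since $s\ge Rt$,
$$\binom{\binom t2}sp^s\le\Bigl(\frac{et^2p}{2s}\Bigr)^s\le\Bigl(\frac{etp}{2R}\Bigr)^s\le\Bigl(\frac{etp}{2R}\Bigr)^{Rt}.$$
The last step uses that the base is at most $1$. Indeed $R\ge2tpn_0^\eta$ gives $\frac{etp}{2R}\le\frac e4n_0^{-\eta}\le n_0^{-\eta}\le1$. As also $\eta R\ge2$, the expected number of violating $t$-sets is at most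
$$\binom{n_0}t\Bigl(\frac{etp}{2R}\Bigr)^{Rt}\le(en_0)^tn_0^{-\eta Rt}\le(en_0)^tn_0^{-2t}=\Bigl(\frac e{n_0}\Bigr)^t,$$
and the sum over $t\ge1$ is $o(1)$.

**Consequences.** For $m$ large, fix $F$ satisfying (P1) and (P2), and let $G$ be $F$ plus a universal vertex $z$. By (P1), $w\equiv1/N$ satisfies (2), so Lemma 2 gives $\text{g-bucket}(G)\ge\mathcal H\langle m\rangle$.

Let $t>0$ be real and let $Q\subseteq V(G)$ have at most $t$ vertices. A nonempty subgraph of $F[Q\cap V(F)]$ with $t'\le t$ vertices has fewer than $R_{t'}t'\le R_tt'$ edges, because $R_t$ is nondecreasing in $t$. So its average degree is below $2R_t$, and some vertex has degree less than $2R_t$. Remove such vertices one after another and color in the reverse order. Each vertex then has fewer than $2R_t$ already colored neighbors, i.e. at most $\lceil2R_t\rceil-1$ of them, so $\lceil2R_t\rceil\le2R_t+1$ colors suffice. With one more color for $z$,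
$$\chi(G[Q])\le2R_t+2\quad\text{whenever }|Q|\le t.\tag{5}$$

## 11. Many thresholds: a bound on $\text{bucket}(G)$ independent of $m$

In Section 7 one threshold took the number of colors from $m+1$ to $3$. Here one threshold reduces it only by a small power of $m$, through (5): few high buckets need fewer colors, fewer colors mean less excess, and less excess means fewer buckets above the next threshold. A number of thresholds depending only on $\delta$ brings the number of colors down to a constant.

**The strategy.** Let $\ell=\lceil8/\delta\rceil$. Rounds have types $0,1,\dots,\ell$ cyclically. Let $e^{(i)}_v=(y_v-i)^+$ and $Q_i=\{v:y_v>i\}$. In a round of type $i\ge1$, Cinderella takes an optimal proper coloring of $G[Q_i]$ and empties a color class of maximum $e^{(i)}$-weight. In a round of type $0$ she does this with the $(m+1)$-coloring $\{z\},V_1,\dots,V_m$ of $G$ and $e^{(0)}=y$. Define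
$$c_0=m+1,\qquad t_{i+1}=(\ell+1)c_i,\qquad c_{i+1}=2R_{t_{i+1}}+2 .$$

**Step 1: excess at every level.** We claim for $i=0,\dots,\ell$: at all times in the game $\sum_ve^{(i)}_v\le(\ell+1)c_i$ (with $e^{(i)}$ computed from the current contents), and in type-$i$ rounds at most $c_i$ colors are used. We induct on $i$.

First the colors. For $i=0$ there are $m+1=c_0$. For $i\ge1$, each $v\in Q_i$ has $e^{(i-1)}_v>1$. So $|Q_i|\le(\ell+1)c_{i-1}=t_i$ by the claim for $i-1$, and (5) gives at most $2R_{t_i}+2=c_i$ colors.

Now the excess. One liter raises the level-$i$ excess by at most $1$, emptying never raises it, and each type-$i$ round removes at least the fraction $1/c_i$ of it, because it all sits on $Q_i$. Before Cinderella's move in the first type-$i$ round at most $\ell+1$ liters have been added, so the excess is at most $\ell+1\le(\ell+1)c_i$. Whenever it is at most $(\ell+1)c_i$ before her move in a type-$i$ round, it is afterwards at most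
$$\Bigl(1-\frac1{c_i}\Bigr)(\ell+1)c_i=(\ell+1)(c_i-1).$$
From then until her move in the next type-$i$ round exactly $\ell+1$ moves of the Stepmother take place, so it stays at most $(\ell+1)c_i$. This proves the claim.

**Step 2: the size of $c_\ell$.** We show $c_\ell\le K$ with $K=4/\eta+2$, for $m$ large. By the definition of $R_t$,
$$2R_{t_{i+1}}=\max\Bigl(\frac4\eta,\ \lambda c_i\Bigr),\qquad\lambda=4(\ell+1)pn_0^\eta .$$
Since $p\le32(\ln m)m^{-\delta}$ and $n_0^\eta\le m^{3\eta}=m^{\delta/4}$,
$$\lambda\le128(\ell+1)(\ln m)\,m^{-3\delta/4}\le m^{-\delta/2}\quad\text{for $m$ large.}$$

* If $\lambda c_i\le4/\eta$, then $c_{i+1}=K$.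
* Otherwise $\lambda c_i>4/\eta\ge2$, and $c_{i+1}=\lambda c_i+2\le2\lambda c_i\le2m^{-\delta/2}c_i\le m^{-\delta/4}c_i$ for $m$ large.
* If $c_i\le K$, then $\lambda c_i\le m^{-\delta/2}K\le4/\eta$ for $m$ large, so the first alternative applies and $c_{i+1}=K$.

By induction, $c_i\le\max\bigl(K,\ m^{-i\delta/4}(m+1)\bigr)$ for all $i$. As $\ell\delta/4\ge2$ and $m^{-2}(m+1)\le1\le K$, we get $c_\ell\le K$.

**Step 3: the bucket bound.** By Step 1 with $i=\ell$, every bucket has $(y_v-\ell)^+\le(\ell+1)c_\ell\le(\ell+1)K$. So
$$y_v\le\ell+(\ell+1)K=:C_\delta$$
always, where $C_\delta$ depends only on $\delta$. In particular $\text{bucket}(G)\le C_\delta$.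

## 12. From $m$ to $n$: completing Theorem 3

The graph $G$ has $mN+1\le2m^{1+\delta}+1\le3m^{1+\delta}$ vertices. For large $n$ let $m$ be the largest integer with $3m^{1+\delta}\le n$, and add isolated vertices to $G$ to reach exactly $n$ vertices.

Both bounds persist. Cinderella adds all isolated vertices to the independent set that she empties. They never hold more than one liter, and on the rest at most one liter is added per round, which is all that Section 11 used. So the bucket number is still at most $C_\delta$. GREEDY still satisfies $\text{g-bucket}\ge\mathcal H\langle m\rangle$ by the last sentence of Lemma 2.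

By the choice of $m$ we have $3(m+1)^{1+\delta}>n$, so
$$\ln m\ge\ln(m+1)-\ln2\ge\frac{\ln n-\ln3}{1+\delta}-\ln2 .$$
Hence, with a constant $C'_\delta$ depending only on $\delta$,
$$\Delta(n)\ge\mathcal H\langle m\rangle-C_\delta\ge\ln m-C_\delta\ge\frac{\ln n}{1+\delta}-C'_\delta .$$
So $\liminf_{n\to\infty}\Delta(n)/\ln n\ge\frac1{1+\delta}$ for every $\delta\in(0,1)$, and therefore the liminf is at least $1$. By (4), $\Delta(n)\le1+\ln n$. Thus $\Delta(n)=(1+o(1))\ln n$. $\blacksquare$
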